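\title{A regular space with a continuous selection\\ that fails Michael's ordering condition}

\begin{abstract}
Michael's condition asks for a linear order on a space $X$ whose order topology is contained in the topology of $X$ and for which every non-empty closed set has a least element. It yields a Vietoris continuous selection for the non-empty closed subsets of $X$, and it is necessary for the existence of such a selection when $X$ is connected Hausdorff or compact Hausdorff. We show in ZFC that it is not necessary for regular spaces. There is a zero-dimensional Hausdorff space of cardinality $\aleph_2$ with exactly one non-isolated point that has a continuous selection and fails Michael's condition, and a variant of cardinality $\aleph_3$ that has a continuous selection and is not even weakly orderable. We also prove positive results for spaces with one non-isolated point, which bound the size of such examples from below.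
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a topological space and $\mathcal{F}(X)$ the set of its non-empty closed subsets. The \emph{Vietoris topology} on $\mathcal{F}(X)$ has as a base the sets
\[
\langle \mathcal{V}\rangle=\Bigl\{F\in\mathcal{F}(X): F\subset\bigcup\mathcal{V}\ \text{ and }\ F\cap V\neq\emptyset\ \text{ for all } V\in\mathcal{V}\Bigr\},
\]
where $\mathcal{V}$ runs over the finite families of non-empty open subsets of $X$; we write $\langle V_1,\dots,V_k\rangle$ for $\langle\{V_1,\dots,V_k\}\rangle$. Thus $H$ is close to $F$ when $H$ stays inside a given open set around $F$ and meets finitely many given open sets that $F$ meets. A \emph{selection} is a map $\sigma\colon\mathcal{F}(X)\to X$ with $\sigma(F)\in F$ for every $F$, and $X$ \emph{has a continuous selection} if some selection is continuous for the Vietoris topology. Throughout, \emph{regular} means regular and Hausdorff, and $\subset$ allows equality.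

The natural way to choose a point from every closed set is to order the space and take the least point. The \emph{order topology} of a linear order $<$ on $X$ is generated by the open rays $(\leftarrow,x)=\{y:y<x\}$ and $(x,\rightarrow)=\{y:y>x\}$. The space $X$ is \emph{weakly orderable} if it carries a linear order whose order topology is contained in the topology of $X$, that is, whose open rays are open in $X$. It satisfies \emph{Michael's condition} if it carries such an order for which, in addition, every non-empty closed subset of $X$ has a least element. The interval $[0,1]$ with its usual order satisfies the condition, and so does every discrete space, with any well-order.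

Michael proved that a Hausdorff space satisfying the condition has the continuous selection $F\mapsto\min F$. The argument shows what each half of the condition is for. Let $x=\min F$ and let $O\ni x$ be open. If $F\subset O$, then $\min H\in O$ for all $H\in\langle O\rangle$. Otherwise $y=\min(F\setminus O)$ exists and $x<y$. Choose disjoint open rays $A\ni x$ and $B\ni y$, with $A$ closed downward and $B$ closed upward: take $(\leftarrow,z)$ and $(z,\rightarrow)$ if some $z$ lies strictly between $x$ and $y$, and $(\leftarrow,y)$ and $(x,\rightarrow)$ if not. Then $F\in\langle O\cap A,\,O\cup B\rangle$. Every $H$ in this set meets $A$, so $\min H\in A$, so $\min H\notin B$, and hence $\min H\in O$.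

Does every continuous selection come with such an order in the background? A selection $\sigma$ on a Hausdorff space decides, for any two points $x\ne y$, which of them is $\sigma(\{x,y\})$. This relation looks like an order but need not be transitive. Nevertheless, Michael proved that the condition is necessary for the existence of a continuous selection on a connected Hausdorff space, and van Mill and Wattel proved that it is necessary for compact Hausdorff spaces. Since the condition also holds trivially at the opposite extreme, for discrete spaces, one may well guess that it is necessary in general. The problem we consider, taken from \cite{scattered}, is the following.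

\medskip
\noindent\textbf{Problem.} \emph{Does every regular space with a continuous selection satisfy Michael's condition?}
\medskip

The answer is no, and a single non-isolated point is enough to see it. Recall that a space is \emph{zero-dimensional} if it has a base of clopen sets; a zero-dimensional Hausdorff space is regular.

\begin{theorem}\label{thm:A}
There is a zero-dimensional Hausdorff (hence regular) space of cardinality $\aleph_2$ with exactly one non-isolated point that has a continuous selection but does not satisfy Michael's condition.
\end{theorem}

The space we construct for Theorem~\ref{thm:A} is weakly orderable (Remark~\ref{rem:weak}), so weak orderability together with a continuous selection does not imply Michael's condition. Weak orderability itself can also fail.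

\begin{theorem}\label{thm:B}
There is a zero-dimensional Hausdorff, hereditarily paracompact space of cardinality $\aleph_3$ with exactly one non-isolated point that has a continuous selection but is not weakly orderable.
\end{theorem}

The third theorem limits how small such examples can be. For a Hausdorff space $X$ let $\mathcal{F}_2(X)\subset\mathcal{F}(X)$ be the subspace of non-empty sets with at most two points. A \emph{continuous weak selection} is a continuous map $\sigma\colon\mathcal{F}_2(X)\to X$ with $\sigma(F)\in F$; every continuous selection restricts to one.

\begin{theorem}\label{thm:C}
Let $X=D\cup\{\infty\}$ be a Hausdorff space whose only non-isolated point is $\infty$.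
\begin{enumerate}
\item[(1)] If $\infty$ is a $G_\delta$ point, then $X$ satisfies Michael's condition.
\item[(2)] If $|X|\le\aleph_1$ and every countable subset of $D$ is closed in $X$, then $X$ satisfies Michael's condition.
\item[(3)] If $|X|\le\aleph_1$ and $X$ has a continuous weak selection, then $X$ is weakly orderable.
\end{enumerate}
\end{theorem}

In the space of Theorem~\ref{thm:A} all countable sets of isolated points are closed, so by (2) its cardinality $\aleph_2$ is the least possible among spaces with one non-isolated point that have this property. By (3), a space with one non-isolated point that has a continuous selection and is not weakly orderable has cardinality at least $\aleph_2$.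

All proofs are in ZFC. Section~\ref{sec:small} translates orders and selections into statements about the ideal of closed sets of isolated points, and Section~\ref{sec:positive} uses this to prove Theorem~\ref{thm:C}. The counterexamples consist of two well-ordered chains of different cofinalities joined by a tournament. Section~\ref{sec:chains} shows that any such tournament gives a continuous selection, Section~\ref{sec:key} chooses one that rules out an order, and Section~\ref{sec:proofs} deduces Theorems~\ref{thm:A} and~\ref{thm:B}.

\paragraph{Facts from set theory.} Cardinals are initial ordinals, so $\omega_n=\aleph_n$. An infinite cardinal $\kappa$ is \emph{regular} if every subset of $\kappa$ of size less than $\kappa$ is bounded in $\kappa$; each $\omega_n$ is regular. If $\kappa$ is regular and $f\colon\kappa\to\nu$ with $\nu<\kappa$, then $f$ is constant on an unbounded subset of $\kappa$ (pigeonhole principle). A subset $Q$ of a linear order $P$ is \emph{cofinal} if every element of $P$ is at most some element of $Q$. If $P$ is non-empty and has no largest element, then the least size $\mu$ of a cofinal subset is an infinite regular cardinal, the \emph{cofinality} of $P$, and $P$ has a strictly increasing cofinal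 sequence $(d_\xi)_{\xi<\mu}$. A linear order with no infinite strictly decreasing sequence is a well-order.

\section{One non-isolated point: small sets and good sets}\label{sec:small}

In this section and the next, $X=D\cup\{\infty\}$ is a Hausdorff space in which every point of $D$ is isolated. A set $O\subset X$ is then open if and only if $\infty\notin O$ or $O$ is a neighborhood of $\infty$. Call $Q\subset D$ \emph{small} if $Q$ is closed in $X$, equivalently, if $X\setminus Q$ is a neighborhood of $\infty$. Subsets and finite unions of small sets are small, and finite sets are small because $X$ is Hausdorff. So the small sets form an ideal, which determines the topology; $\infty$ is non-isolated exactly when $D$ is not small.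

Every open set containing $\infty$ is clopen, since its complement lies in $D$, and so is every singleton $\{d\}$ with $d\in D$. Hence $X$ is zero-dimensional. It is also hereditarily paracompact: a subspace omitting $\infty$ is discrete, and an open cover of a subspace $Y\ni\infty$ is refined by the partition of $Y$ into one member of the cover containing $\infty$ and the singletons outside it. Strengthening ``regular'' in the Problem to separation or covering properties of this kind therefore does not remove our examples.

\subsection*{Orders}

\begin{lemma}\label{lem:rays}
Let $<$ be a linear order on $X$, and put $L=\{d\in D:d<\infty\}$ and $R=\{d\in D:d>\infty\}$. The order topology of $<$ is contained in the topology of $X$ if and only if $\{x\in L:x\le d\}$ is small for every $d\in L$ and $\{x\in R:x\ge d\}$ is small for every $d\in R$.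
\end{lemma}

\begin{proof}
A ray omitting $\infty$ is a subset of $D$ and is open. The open rays containing $\infty$ are the rays $(d,\rightarrow)$ with $d\in L$ and $(\leftarrow,d)$ with $d\in R$, and such a ray is open exactly when its complement, $\{x\in L:x\le d\}$ or $\{x\in R:x\ge d\}$, is small.
\end{proof}

So what matters is which subsets of $D$ can sit on one side of $\infty$. Say that a linear order $\le$ on $P\subset D$ has \emph{small initial segments} if $\{x\in P:x\le d\}$ is small for every $d\in P$, and call $P$ \emph{good} if it carries such an order. Small sets are good (any order works), and subsets of good sets are good (restrict the order).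

\begin{lemma}\label{lem:good}
Let $P\subset D$.
\begin{enumerate}
\item[(a)] The following are equivalent: (i) $P$ is good; (ii) $P=\bigcup_{\xi<\mu}B_\xi$ for some ordinal $\mu$ and small sets $B_\xi$ with $B_\xi\subset B_\zeta$ for $\xi<\zeta$; (iii) $P$ carries a well-order with small initial segments.
\item[(b)] A countable union of small sets is good, and the union of a good set and a small set is good.
\item[(c)] If $\le$ is an order on $P$ with small initial segments and $Q\subset P$ is not small, then every $d\in P$ lies strictly below some element of $Q$. In particular, $P$ is non-empty, has no largest element, has cofinality at most $|Q|$, and is a union of $|Q|$ small sets.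
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Assume (i). If $P$ is empty or has a largest element, then $P$ is small and we take $\mu=1$, $B_0=P$. Otherwise let $(d_\xi)_{\xi<\mu}$ be an increasing cofinal sequence and $B_\xi=\{x\in P:x\le d_\xi\}$. Assume (ii). For $x\in P$ let $\rho(x)$ be the least $\xi$ with $x\in B_\xi$. Order $P$ first by $\rho$ and, among points with the same value of $\rho$, by an arbitrary fixed well-order. This is a well-order, and the initial segment of $d$ is contained in $B_{\rho(d)}$. Finally, (iii) implies (i).

(b) If $P=\bigcup_{n<\omega}Q_n$ with $Q_n$ small, use the chain $B_n=Q_0\cup\dots\cup Q_n$. If $P$ is a non-empty good set with chain $(B_\xi)_{\xi<\mu}$ and $Q$ is small, use the chain $(B_\xi\cup Q)_{\xi<\mu}$ for $P\cup Q$.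

(c) If no element of $Q$ lies strictly above $d$, then $Q\subset\{x\in P:x\le d\}$ and $Q$ is small. Also $Q\ne\emptyset$, and $P=\bigcup_{q\in Q}\{x\in P:x\le q\}$.
\end{proof}

\begin{proposition}\label{prop:dictionary}
\begin{enumerate}
\item[(a)] $X$ is weakly orderable if and only if $D$ is a union of two good sets.
\item[(b)] If $D$ is good, then $X$ satisfies Michael's condition.
\item[(c)] If every countable subset of $D$ is small and $X$ satisfies Michael's condition, then $D$ is good.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $<$ witnesses weak orderability, then by Lemma~\ref{lem:rays} the set $L$ is good via $<$ and $R$ is good via the reverse of $<$. Conversely, let $D=P_1\cup P_2$ with both sets good; replacing $P_2$ by $P_2\setminus P_1$, assume they are disjoint. Order $X$ by placing first $P_1$ in an order with small initial segments, then $\infty$, then $P_2$ in the reverse of such an order, and apply Lemma~\ref{lem:rays}.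

(b) Take a well-order of $D$ with small initial segments and put $\infty$ on top. This well-orders $X$, so every non-empty set has a least element, and Lemma~\ref{lem:rays} applies with $R=\emptyset$.

(c) Let $<$ be as in Michael's condition. An infinite decreasing sequence $d_0>d_1>\cdots$ in $R$ would give a countable, hence closed, set $\{d_k:k<\omega\}$ without least element. So $R$ is well-ordered by $<$. Either $R=\emptyset$, or $R=\{x\in R:x\ge r\}$ for $r=\min R$; in both cases $R$ is small, by Lemma~\ref{lem:rays}. Since $L$ is good, $D=L\cup R$ is good by Lemma~\ref{lem:good}(b).
\end{proof}

\begin{example}\label{ex:N}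
The hypothesis on countable sets in (c) cannot be dropped. Let $D=S\cup N$ with $S=\{s_\alpha:\alpha<\omega_1\}$ and $N=\{n_k:k<\omega\}$, and let $Q$ be small when $Q\cap S$ is countable and $Q\cap N$ is finite. The order
\[
s_0<s_1<\dots<s_\alpha<\dots<\infty<\dots<n_1<n_0
\]
satisfies Michael's condition: Lemma~\ref{lem:rays} applies, and a closed set that misses $S\cup\{\infty\}$ is a finite subset of $N$. But $D$ is not good: $N$ is not small, so by Lemma~\ref{lem:good}(c) the set $D$ would be a union of countably many small sets, and $S$ would be countable.
\end{example}

\subsection*{Selections}

Given a selection or weak selection $\sigma$, say that $x$ \emph{beats} $y$ if $x\ne y$ and $\sigma(\{x,y\})=x$. Of two distinct points exactly one beats the other; such a relation is called a \emph{tournament}. Continuity constrains it as follows.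

\begin{lemma}\label{lem:tournament}
Let $\sigma$ be a continuous weak selection on $X$ and let $d\in D$. If $d$ beats $\infty$, then the set of points of $D$ that beat $d$ is small. If $\infty$ beats $d$, then the set of points of $D$ that $d$ beats is small.
\end{lemma}

\begin{proof}
Let $O=\{d\}$ in the first case and $O=X\setminus\{d\}$ in the second; $O$ is an open neighborhood of $\sigma(\{d,\infty\})$. By continuity there is a basic set $\langle\mathcal{V}\rangle\ni\{d,\infty\}$ such that $\sigma(H)\in O$ for all $H\in\langle\mathcal{V}\rangle\cap\mathcal{F}_2(X)$. Let $U$ be the intersection of the members of $\mathcal{V}$ containing $\infty$, with $d$ removed. For $e\in U$ we have $\{d,e\}\in\langle\mathcal{V}\rangle$, because every member of $\mathcal{V}$ contains $d$ or $\infty$, and in the latter case it contains $e$. So $d$ beats every $e\in U$ in the first case and is beaten by every $e\in U$ in the second. The set in question is thus disjoint from the neighborhood $U$ of $\infty$.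
\end{proof}

For the selection $\min$ of a linear order, ``$x$ beats $y$'' means $x<y$, and Lemma~\ref{lem:tournament} is the condition of Lemma~\ref{lem:rays}. In general it is that condition without transitivity. The question for these spaces is whether a tournament in which every point is beaten by only a small set can be traded for a linear order with the same property.

\section{When the order exists}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) If $\{\infty\}=\bigcap_{n<\omega}O_n$ with $O_n$ open, then $D=\bigcup_n(X\setminus O_n)$ is a countable union of small sets. It is good by Lemma~\ref{lem:good}(b), and Proposition~\ref{prop:dictionary}(b) applies.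

(2) We note a slightly more general fact for use in (3):
\begin{equation}\label{eq:aleph1}
\text{if } P\subset D,\ |P|\le\aleph_1 \text{ and all countable subsets of } P \text{ are small, then } P \text{ is good.}
\end{equation}
Indeed, a well-order of $P$ of type at most $\omega_1$ has countable initial segments. With $P=D$, Proposition~\ref{prop:dictionary}(b) gives (2).

(3) Let $\sigma$ be a continuous weak selection. The points that beat $\infty$ should go below $\infty$, so let $L'$ be the set of $d\in D$ that beat $\infty$ and $R'=D\setminus L'$. By Proposition~\ref{prop:dictionary}(a) it suffices to show that $L'$ and $R'$ are good. Put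
\[
f(d)=\{d\}\cup\{e\in L': e\text{ beats }d\}\quad(d\in L'),\qquad
f(d)=\{d\}\cup\{e\in R': d\text{ beats }e\}\quad(d\in R').
\]
Each $f(d)$ is small by Lemma~\ref{lem:tournament}. Let $P$ be $L'$ or $R'$. For distinct $d,e\in P$ one of the two beats the other, so $e\in f(d)$ or $d\in f(e)$.

If all countable subsets of $P$ are small, $P$ is good by \eqref{eq:aleph1}. Otherwise let $Q\subset P$ be countable and not small. Suppose some $e\in P$ lies in no $f(q)$ with $q\in Q$. Then $e\notin Q$, since $q\in f(q)$, and so $q\in f(e)$ for every $q\in Q$. Thus $Q\subset f(e)$ is small, a contradiction. Hence $P=\bigcup_{q\in Q}f(q)$ is a countable union of small sets, and it is good by Lemma~\ref{lem:good}(b).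
\end{proof}

The bound $|X|\le\aleph_1$ entered only through \eqref{eq:aleph1}. When countable sets are small and $|D|=\aleph_1$, there is room for only one relevant cofinality, namely $\omega_1$. At $\aleph_2$ there is room for two, and the construction plays them against each other.

\section{Two chains joined by a tournament}\label{sec:chains}

By Proposition~\ref{prop:dictionary}(c), a counterexample for Theorem~\ref{thm:A} is obtained from an ideal that contains all countable sets, for which $D$ is not good, and for which a continuous selection exists. The simplest way to prevent goodness is a clash of cofinalities.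

\begin{example}[two unrelated chains]\label{ex:unrelated}
Let $D=S\cup T$ with $S=\{s_\alpha:\alpha<\omega_1\}$ and $T=\{t_i:i<\omega_2\}$, and let $Q$ be small when the indices of $Q\cap S$ are bounded in $\omega_1$ and those of $Q\cap T$ are bounded in $\omega_2$. Countable sets are small. The set $D$ is not good: $S$ is not small, so by Lemma~\ref{lem:good}(c) the set $D$ would be a union of $\aleph_1$ small sets, and $T$ would be a union of $\aleph_1$ bounded sets, which is impossible as $\omega_2$ is regular. So Michael's condition fails.

One would like to select from $F$ the first point of $F\cap S$ or the first point of $F\cap T$. For such a rule every point of $D$ beats $\infty$, and this is incompatible with continuity. By Lemma~\ref{lem:tournament}, for each $\alpha$ there would be $g(\alpha)<\omega_2$ such that $s_\alpha$ beats $t_i$ for all $i>g(\alpha)$. For $i>\sup_{\alpha}g(\alpha)$, all of $S$ beats $t_i$, so $S$ would be small.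
\end{example}

The remedy is to reverse the order of events: first fix who beats whom, then declare small exactly what Lemma~\ref{lem:tournament} forces to be small, and nothing more, since additional small sets only make it easier for $D$ to be good.

\subsection*{The spaces}
Let $\kappa,\lambda$ be infinite cardinals and let $\mathcal{G}=(G_i)_{i<\lambda}$ be any family of subsets of $\kappa$. Let $S=\{s_\alpha:\alpha<\kappa\}$ and $T=\{t_i:i<\lambda\}$, and let $N$ be either $\emptyset$ or $\{n_k:k<\omega\}$, all these points being distinct. The set $N$ is needed only for Theorem~\ref{thm:B}; it will be treated as in Example~\ref{ex:N}. Define a tournament on $S\cup T$: $s_\beta$ beats $s_\alpha$ if $\beta<\alpha$; $t_j$ beats $t_i$ if $j<i$; and $t_i$ beats $s_\alpha$ if $\alpha\in G_i$, while $s_\alpha$ beats $t_i$ if $\alpha\notin G_i$. For $d\in S\cup T$ let $C(d)$ consist of $d$ and the points of $S\cup T$ that beat $d$, and let $C(n_k)=\{n_k\}$. Explicitly,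
\[
C(s_\alpha)=\{s_\beta:\beta\le\alpha\}\cup\{t_i:\alpha\in G_i\},\qquad
C(t_i)=\{t_j:j\le i\}\cup\{s_\alpha:\alpha\notin G_i\}.
\]
Put $D=S\cup T\cup N$, $X=D\cup\{\infty\}$, and $C(E)=\bigcup_{e\in E}C(e)$ for $E\subset D$. Points of $D$ are isolated, and the basic neighborhoods of $\infty$ are the sets
\[
U_A=\{\infty\}\cup\bigl(D\setminus C(A)\bigr),\qquad A\subset D\text{ finite}.
\]
Since $U_A\cap U_{A'}=U_{A\cup A'}$, this defines a topology. It is Hausdorff because $d\in C(d)$, so that $\{d\}$ and $U_{\{d\}}$ are disjoint. Section~\ref{sec:small} therefore applies, and $Q\subset D$ is small if and only if $Q\subset C(A)$ for some finite $A\subset D$. We record that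
\begin{equation}\label{eq:N}
N\cap C(E)=N\cap E\qquad\text{for every } E\subset D,
\end{equation}
so a subset of $N$ is small exactly when it is finite. We write $X_0(\mathcal{G})$ for the space with $N=\emptyset$ and $X_1(\mathcal{G})$ for the space with $N$ infinite.

\subsection*{The selection}
The tournament need not be transitive, so a closed set may contain no point that beats all its other points. With only two chains this does not matter: each chain nominates its first point, and the two nominees play a final.

\begin{proposition}\label{prop:selection}
For every family $\mathcal{G}$, the spaces $X_0(\mathcal{G})$ and $X_1(\mathcal{G})$ have a continuous selection.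
\end{proposition}

\begin{proof}
For $F\in\mathcal{F}(X)$ let $s(F)$ be the point of $F\cap S$ of least index, if $F\cap S\ne\emptyset$, and let $t(F)$ be the point of $F\cap T$ of least index, if $F\cap T\neq\emptyset$. Define $\sigma(F)$ as follows.
\begin{enumerate}
\item[(I)] If $F$ meets $S\cup T$: if both $s(F)$ and $t(F)$ are defined, $\sigma(F)$ is the one that beats the other; if only one is defined, $\sigma(F)$ is that point.
\item[(II)] If $F\cap(S\cup T)=\emptyset$ and $\infty\in F$, then $\sigma(F)=\infty$.
\item[(III)] Otherwise $F\subset N$. Then $F$ is small, hence finite by \eqref{eq:N}, and $\sigma(F)$ is its point of largest index.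
\end{enumerate}
We check continuity at each $F$. Given an open neighborhood $U$ of $\infty$, let $V=F\cup U$ if $\infty\in F$ and $V=F$ if $\infty\notin F$. In both cases $V$ is open, $F\subset V$, and
\begin{equation}\label{eq:V}
H\subset V\ \text{ implies }\ H\setminus F\subset U .
\end{equation}

\emph{Case (I).} Let $A$ be the set of those of $s(F)$, $t(F)$ that are defined, and take $U=U_A$. The set $\mathcal{W}=\{H\in\mathcal{F}(X):A\subset H\subset V\}$ equals $\langle\{V\}\cup\{\{a\}:a\in A\}\rangle$, so it is a neighborhood of $F$. We show that $\sigma(H)=\sigma(F)$ for $H\in\mathcal{W}$. By \eqref{eq:V}, $H\setminus F$ is disjoint from $C(A)$: no point of $H\setminus F$ in $S\cup T$ beats a point of $A$. If $s(F)=s_\alpha$ is defined, a point $s_\beta\in H$ with $\beta<\alpha$ would lie in $H\setminus F$ and beat $s_\alpha$; hence $s(H)=s(F)$. For the same reason $t(H)=t(F)$ if $t(F)$ is defined. If both are defined, then $\sigma(H)=\sigma(F)$. If only $s(F)$ is defined, then either $H\cap T=\emptyset$, or $t(H)\in H\setminus F$ does not beat $s(F)=s(H)$ and loses the final; either way $\sigma(H)=s(F)$. If only $t(F)$ is defined, then either $H\cap S=\emptyset$, or $s(H)\in H\setminus F$ does not beat $t(F)=t(H)$;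 either way $\sigma(H)=t(F)$.

\emph{Case (II).} Let $O\ni\infty$ be open and choose $U=U_A\subset O$. If $N\neq\emptyset$, enlarge $A$ so that $A\cap N=\{n_k:k\le m\}$ for some $m$; then $U\cap N=\{n_k:k>m\}$ by \eqref{eq:N}. Let $H\in\langle V,U\rangle$, a neighborhood of $F$. If $H$ meets $S\cup T$, then $\sigma(H)\in S\cup T$, so $\sigma(H)\in H\setminus F\subset U$ by \eqref{eq:V}. If $H$ misses $S\cup T$ and contains $\infty$, then $\sigma(H)=\infty\in U$. If $H\subset N$, then $H$ meets $U$ in some $n_k$ with $k>m$, so the point of $H$ of largest index also has index above $m$ and lies in $U$. In all cases $\sigma(H)\in O$.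

\emph{Case (III).} Here $\langle\{\{n\}:n\in F\}\rangle=\{F\}$, so $F$ is an isolated point of $\mathcal{F}(X)$.
\end{proof}

\section{Choosing the tournament}\label{sec:key}

It remains to choose $\mathcal{G}$ so that $S\cup T$ is not good. The danger is that the new small sets line up in a chain. If $G_i=\emptyset$ for all $i$, for instance, then $S\subset C(t_0)$ and the sets $C(t_i)$ form an increasing chain covering $S\cup T$. To keep $S$ from being small, each $t_i$ should beat many points of $S$, and the first thing to try is a tail.

\begin{example}[tails]\label{ex:tails}
Let $\kappa=\omega_1$, $\lambda=\omega_2$ and $G_i=\{\alpha<\omega_1:\alpha\ge\gamma_i\}$ with $\gamma_i<\omega_1$. Every small set meets $S$ in a countable set, so $S$ is not small. But $C(s_\alpha)=\{s_\beta:\beta\le\alpha\}\cup\{t_i:\gamma_i\le\alpha\}$ increases with $\alpha$, and these sets cover $S\cup T$. By Lemma~\ref{lem:good}(a) and Proposition~\ref{prop:dictionary}(b), $X_0(\mathcal{G})$ satisfies Michael's condition.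
\end{example}

In this example $t_i$ enters $C(s_\alpha)$ as soon as one threshold, $\gamma_i\le\alpha$, is passed, and a sequence of length $\omega_1$ passes every threshold. We add a second threshold, of cofinality $\omega$. Color $\omega_1$ by a map $c\colon\omega_1\to\omega$ with uncountable fibers, attach to $t_i$ a pair $(\gamma_i,\eta_i)\in\omega_1\times\omega$ so that all pairs occur, and let $t_i$ beat $s_\alpha$ when both $\gamma_i\le\alpha$ and $\eta_i\le c(\alpha)$. To see the effect, suppose $S\cup T$ is an increasing union of sets $B_\xi\subset C(s_{\alpha(\xi)})$. If $\xi$ ranges over $\omega$, choose $\gamma_i>\sup_\xi\alpha(\xi)$; then $t_i$ is in no $B_\xi$. If $\xi$ ranges over $\omega_1$, then $c(\alpha(\xi))$ takes one value $n$ for unboundedly many $\xi$. The corresponding $B_\xi$ still cover $S\cup T$, yet none contains a point $t_i$ with $\eta_i=n+1$. A short chain fails at the first threshold, and a long one, after passing to a cofinal subchain, fails at the second. The general argument must allow finitely many generators for each $B_\xi$, including points of $T$, and, for Theorem~\ref{thm:B}, the removal of a set $C(E)$ with $E$ infinite.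

\subsection*{The family $\mathcal{G}$}
Let $\nu<\kappa<\lambda$ be infinite regular cardinals. Fix
\begin{itemize}
\item a map $c\colon\kappa\to\nu$ all of whose fibers have size $\kappa$, and so are unbounded in $\kappa$;
\item a map $i\mapsto(\gamma_i,\eta_i)$ from $\lambda$ to $\kappa\times\nu$ that takes every value $\lambda$ times, and so on an unbounded subset of $\lambda$.
\end{itemize}
Such maps are obtained from bijections $\kappa\to\nu\times\kappa$ and $\lambda\to\kappa\times\nu\times\lambda$ by forgetting the last coordinate. Put
\[
G_i=\{\alpha<\kappa:\ \alpha\ge\gamma_i\ \text{ and }\ c(\alpha)\ge\eta_i\},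
\]
and write $X_0(\nu,\kappa,\lambda)$ and $X_1(\nu,\kappa,\lambda)$ for the resulting spaces $X_0(\mathcal{G})$ and $X_1(\mathcal{G})$. Both have cardinality $\lambda$. The two properties of the construction that we use say that points of $S$ and points of $T$ can escape from many sets $C(d)$ at once.

\begin{lemma}\label{lem:escape}
Let $\gamma<\kappa$, $\eta<\nu$ and $\delta<\lambda$.
\begin{enumerate}
\item[(a)] There is $\alpha<\kappa$ such that $s_\alpha\notin C(s_\beta)$ for all $\beta<\gamma$, and $s_\alpha\notin C(t_j)$ for all $j$ with $\gamma_j\le\gamma$ and $\eta_j\le\eta$.
\item[(b)] There is $i<\lambda$ such that $t_i\notin C(t_j)$ for all $j<\delta$, and $t_i\notin C(s_\beta)$ for all $\beta$ with $\beta<\gamma$ or $c(\beta)<\eta$.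
\end{enumerate}
Moreover, no point of $S\cup T$ lies in any $C(n_k)$.
\end{lemma}

\begin{proof}
(a) Take $\alpha\ge\gamma$ with $c(\alpha)=\eta$. Then $\alpha>\beta$ for $\beta<\gamma$, and $\alpha\in G_j$ whenever $\gamma_j\le\gamma$ and $\eta_j\le\eta$. (b) Take $i\ge\delta$ with $(\gamma_i,\eta_i)=(\gamma,\eta)$. Then $i>j$ for $j<\delta$, and $\beta\notin G_i$ whenever $\beta<\gamma$ or $c(\beta)<\eta$.
\end{proof}

\begin{lemma}[key lemma]\label{lem:key}
Let $X$ be $X_0(\nu,\kappa,\lambda)$ or $X_1(\nu,\kappa,\lambda)$, and let $E\subset D$ with $|E|<\nu$. Then $(S\cup T)\setminus C(E)$ is not good.
\end{lemma}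

\begin{proof}
Let $P=(S\cup T)\setminus C(E)$ and suppose that $\le$ is a linear order on $P$ with small initial segments. Since $|E|<\nu<\kappa<\lambda$ and these cardinals are regular, there are $\gamma^*<\kappa$, $\eta^*<\nu$ and $\delta^*<\lambda$ such that
\begin{equation}\label{eq:bounds}
\beta<\gamma^*\ \text{ for } s_\beta\in E,\qquad\text{and}\qquad \gamma_j\le\gamma^*,\ \ \eta_j\le\eta^*,\ \ j<\delta^*\ \text{ for } t_j\in E .
\end{equation}

\emph{Step 1: the cofinality of $P$ is at most $\kappa$.} We have no direct control over the order, so we bound its cofinality by finding a non-small subset of size at most $\kappa$. We claim that $S\cap P$ is not small. Let $A\subset D$ be finite. Choose $\gamma\ge\gamma^*$ below $\kappa$ with $\beta<\gamma$ for $s_\beta\in A$ and $\gamma_j\le\gamma$ for $t_j\in A$, and choose $\eta\ge\eta^*$ below $\nu$ with $\eta_j\le\eta$ for $t_j\in A$. The point $s_\alpha$ of Lemma~\ref{lem:escape}(a) lies outside $C(E)\cup C(A)$, so $S\cap P\not\subset C(A)$. By Lemma~\ref{lem:good}(c), $P$ is non-empty without largest element, and its cofinality $\mu$ is an infinite regular cardinal with $\mu\le\kappa$.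

Fix an increasing cofinal sequence $(d_\xi)_{\xi<\mu}$ in $P$ and finite sets $A_\xi\subset D$ with $\{x\in P:x\le d_\xi\}\subset C(A_\xi)$. Put $a_\xi=\{\beta:s_\beta\in A_\xi\}$ and $b_\xi=\{j:t_j\in A_\xi\}$. We shall find a point of $T\cap P$ outside $C(A_\xi)$ for unboundedly many $\xi$.

\emph{Step 2: the generators in $S$.} We claim that there are an unbounded set $Z\subset\mu$ and ordinals $\gamma<\kappa$, $\eta<\nu$ such that every $\beta\in\bigcup_{\xi\in Z}a_\xi$ satisfies $\beta<\gamma$ or $c(\beta)<\eta$.

If $\mu<\kappa$, then $\bigcup_{\xi<\mu}a_\xi$ has size at most $\mu$, so it has a strict upper bound $\gamma<\kappa$. Take $Z=\mu$ and $\eta=0$.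

If $\mu=\kappa$, then for each $\xi$ choose $\eta^\xi<\nu$ with $c(\beta)<\eta^\xi$ for all $\beta$ in the finite set $a_\xi$. Since $\nu<\kappa$, the pigeonhole principle gives an unbounded $Z\subset\kappa$ on which $\eta^\xi$ has a constant value $\eta$. Take $\gamma=0$.

\emph{Step 3: the generators in $T$.} The set $\bigcup_{\xi<\mu}b_\xi$ has size at most $\kappa<\lambda$, so it has a strict upper bound $\delta<\lambda$, and we may take $\delta\ge\delta^*$.

\emph{Step 4: the escaping point.} Let $t_i$ be given by Lemma~\ref{lem:escape}(b) for the ordinals $\max(\gamma,\gamma^*)$, $\eta$ and $\delta$. By \eqref{eq:bounds}, $t_i\notin C(s_\beta)$ for $s_\beta\in E$ and $t_i\notin C(t_j)$ for $t_j\in E$; so $t_i\notin C(E)$ and $t_i\in P$. By Steps 2 and 3, $t_i\notin C(A_\xi)$ for every $\xi\in Z$. But $t_i\le d_\zeta$ for some $\zeta<\mu$, and for $\xi\in Z$ with $\xi\ge\zeta$ this gives $t_i\le d_\xi$, hence $t_i\in C(A_\xi)$. This is a contradiction.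
\end{proof}

\begin{remark}\label{rem:hypotheses}
Each inequality in $|E|<\nu<\kappa<\lambda$ has its own task. The inequality $\kappa<\lambda$ is used in Step 3; if $\kappa=\lambda$, then for any family $\mathcal{G}$ the sets $\{s_\alpha:\alpha\le\xi\}\cup\{t_i:i\le\xi\}\subset C(\{s_\xi,t_\xi\})$ form an increasing chain covering $S\cup T$. The inequality $\nu<\kappa$ is used for the pigeonhole argument in Step 2, and Example~\ref{ex:tails} shows what happens without the coloring. The bound $|E|<\nu$ provides $\eta^*$ for Step 1, and the lemma is false for $|E|=\nu$: choose $i(\eta)$ with $(\gamma_{i(\eta)},\eta_{i(\eta)})=(0,\eta)$ and let $E=\{t_{i(\eta)}:\eta<\nu\}$. Then $s_\alpha\in C(t_{i(\eta)})$ whenever $c(\alpha)<\eta$, so $S\subset C(E)$, and $(S\cup T)\setminus C(E)$ is a subset of $T$, which is good via the order of the indices.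
\end{remark}

\section{The counterexamples}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X=X_0(\omega,\omega_1,\omega_2)$. It is a zero-dimensional Hausdorff space of cardinality $\aleph_2$ by Sections~\ref{sec:small} and~\ref{sec:chains}, and it has a continuous selection by Proposition~\ref{prop:selection}. By Lemma~\ref{lem:key} with $E=\emptyset$, the set $D=S\cup T$ is not good. In particular $D$ is not small, so $\infty$ is not isolated.

Every countable $Q\subset D$ is small: the indices of $Q\cap S$ are bounded by some $\alpha<\omega_1$ and those of $Q\cap T$ by some $i<\omega_2$, so $Q\subset C(\{s_\alpha,t_i\})$. If $X$ satisfied Michael's condition, Proposition~\ref{prop:dictionary}(c) would make $D$ good.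
\end{proof}

\begin{remark}\label{rem:weak}
The space $X_0(\omega,\omega_1,\omega_2)$ is weakly orderable. Both $S$ and $T$ are good via the order of the indices, since $\{s_\beta:\beta\le\alpha\}\subset C(s_\alpha)$ and $\{t_j:j\le i\}\subset C(t_i)$, and Proposition~\ref{prop:dictionary}(a) produces the order
\[
s_0<s_1<\dots<s_\alpha<\dots<\infty<\dots<t_i<\dots<t_1<t_0 .
\]
In this order the closed set $\{t_k:k<\omega\}$ has no least element.
\end{remark}

To destroy weak orderability we must deny $S\cup T$ the use of both sides of $\infty$. This is the purpose of $N$. An infinite part of $N$ lies on one side and forces that side to be a countable union of small sets, so that $S\cup T$, apart from a set $C(E)$ with $E$ countable, lies on the other side. The key lemma must then be applied to a countably infinite $E$, which requires $\nu\ge\omega_1$ and raises all three cardinals by one step. The step is necessary for this construction: in $X_1(\omega,\omega_1,\omega_2)$ the set $S$ is covered by countably many small sets (Remark~\ref{rem:hypotheses}), so $S\cup N$ is good by Lemma~\ref{lem:good}(b), $T$ is good, and the space is weakly orderable.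

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X=X_1(\omega_1,\omega_2,\omega_3)$. It is a zero-dimensional, hereditarily paracompact Hausdorff space of cardinality $\aleph_3$ by Sections~\ref{sec:small} and~\ref{sec:chains}, and it has a continuous selection by Proposition~\ref{prop:selection}. By \eqref{eq:N}, infinite subsets of $N$ are not small. In particular $D$ is not small, so $\infty$ is not isolated.

Suppose $X$ is weakly orderable. By Proposition~\ref{prop:dictionary}(a), $D=P_1\cup P_2$ with $P_1$ and $P_2$ good. One of them, say $P_2$, contains an infinite subset of $N$. This subset is countable and not small, so by Lemma~\ref{lem:good}(c) the set $P_2$ is a union of countably many small sets: $P_2\subset\bigcup_{k<\omega}C(A_k)=C(E)$, where each $A_k$ is finite and $E=\bigcup_kA_k$ is countable. Then $(S\cup T)\setminus C(E)$ is a subset of the good set $P_1$, hence good. Since $|E|\le\omega<\omega_1=\nu$, this contradicts Lemma~\ref{lem:key}.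
\end{proof}

\begin{thebibliography}{1}

\bibitem{scattered}
\emph{Vietoris continuous selections on scattered spaces},
doi:10.2969/jmsj/05420273,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.2969\%2Fjmsj\%2F05420273}.

\end{thebibliography}
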